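\title{Convex cocompact cores for quasiconvex subgroups of hyperbolic groups acting on CAT(0) spaces}

\begin{abstract}
Let $G$ be a word-hyperbolic group acting properly and cocompactly by isometries on a CAT(0) space $X$. We prove that a subgroup $H\le G$ is quasiconvex if and only if it acts cocompactly on some nonempty $H$-invariant convex subspace of $X$, and that in this case the closed convex hull of every $H$-orbit is such a subspace. The geometric input is a bound on convex hulls: in a proper CAT(0) space with $\delta$-slim triangles and bounded geometry, the closed convex hull of a closed $K$-quasiconvex set lies in its $(K+C)$-neighborhood, with $C$ explicit. The proof constructs a function that is convex far from the set and comparable to an exponential of the distance to it, as a local supremum of squared distance functions corrected by semiconvex penalty terms.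
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let a group $G$ act by isometries on a CAT(0) space $X$; the definition of CAT(0) is recalled in Section~\ref{sec:background}, and we do not assume that $X$ is complete. The action is \emph{cocompact} if $X=GD$ for a compact set $D$. It is \emph{proper} if every point has a ball around it that meets only finitely many of its translates; the reader may instead require that every compact set meet only finitely many of its translates, and our proofs cover both definitions. A subset of $X$ is \emph{convex} if it contains every geodesic segment whose endpoints it contains. A \emph{convex cocompact core} for a subgroup $H\le G$, or simply a \emph{core}, is a nonempty $H$-invariant convex subspace $Y\subseteq X$ on which $H$ acts cocompactly.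

A geodesic triangle is \emph{$\delta$-slim} if every point of a side is at distance at most $\delta$ from some point of the union of the other two sides. A finitely generated group $G$ is \emph{word-hyperbolic} if, for some $\delta$, all geodesic triangles in its Cayley graph with respect to a finite generating set are $\delta$-slim. Let $d_G$ be the word metric. A subgroup $H$ is \emph{quasiconvex} if there is $\mu\ge0$ such that every vertex $g$ of every geodesic of the Cayley graph with endpoints in $H$ satisfies $d_G(g,H)\le\mu$.

Quasiconvexity is a coarse property: geodesics between points of $H$ may leave $H$, by a bounded amount. A core is an exact object. It is a CAT(0) space in its own right, isometrically embedded in $X$, on which $H$ acts properly and cocompactly. A subgroup with a core is easily seen to be quasiconvex, and the question is whether the coarse property can always be made exact: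
\begin{quote}
\emph{If a word-hyperbolic group $G$ acts properly and cocompactly by isometries on a CAT(0) space $X$, does every quasiconvex subgroup $H\le G$ have a convex cocompact core in $X$?}
\end{quote}
The question comes from \cite{cores}, where the existence of such cores is described as not known outside some stronger combinatorial or geometric context.

For cube complexes the following is known. Let $\Gamma$ be a group with finite generating set $S$, hyperbolic relative to subgroups $P_1,\dots,P_r$. A subgroup $J$ is \emph{relatively quasiconvex} if there is $\mu\ge0$ such that every vertex $v$ of every geodesic with endpoints in $J$ in the Cayley graph with respect to $S\cup P_1\cup\dots\cup P_r$ satisfies $d_S(v,J)\le\mu$, and it is \emph{full} if $J\cap P$ is finite or of finite index in $P$ for every conjugate $P$ of every $P_i$. If $\Gamma$ acts properly and cocompactly on a CAT(0) cube complex and $J$ is full and relatively quasiconvex, then every compact subspace lies in a $J$-cocompact convex subcomplex. In particular, quasiconvex subgroups of hyperbolic groups acting properly and cocompactly on CAT(0) cube complexes have cores.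 Analogues hold in some other settings, for example for certain small-cancellation groups, certain groups with simplicial nonpositive curvature, and Kleinian groups.

\subsection{Results}

The answer to the question is yes, with no further structure on $X$. The \emph{closed convex hull} of a set is the intersection of all closed convex sets that contain it.

\begin{theorem}\label{thm:cores}
Let $G$ be a word-hyperbolic group acting properly and cocompactly by isometries on a CAT(0) space $X$, and let $H\le G$ be any subgroup. The following are equivalent:
\begin{enumerate}
\item[(1)] $H$ is quasiconvex in $G$;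
\item[(2)] $H$ has a convex cocompact core in $X$;
\item[(3)] for every $x\in X$, the closed convex hull of $Hx$ is a convex cocompact core for $H$;
\item[(4)] for every compact $Q\subseteq X$ there is a closed convex cocompact core for $H$ containing $Q$.
\end{enumerate}
\end{theorem}

The group plays a small part. An orbit of a quasiconvex subgroup is a quasiconvex subset of $X$ in the sense below, and $H$ acts cocompactly on the hull of an orbit as soon as the hull stays within bounded distance of the orbit. So Theorem~\ref{thm:cores} follows from a statement about hulls. Write $\mathcal{N}_r(A)=\{x\in X: d(x,A)\le r\}$, and call $A$ \emph{$K$-quasiconvex} if every geodesic segment with endpoints in $A$ lies in $\mathcal{N}_K(A)$. A metric space is \emph{proper} if its closed balls are compact.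

\begin{theorem}\label{thm:hull}
Let $X$ be a proper CAT(0) space such that
\begin{itemize}
\item geodesic triangles are $\delta$-slim, with $\delta\ge1$;
\item every subset of a closed ball of radius $1$ whose points have pairwise distances at least $\frac14$ has at most $N$ elements, with $N\ge1$.
\end{itemize}
Let $A\subseteq X$ be nonempty, closed and $K$-quasiconvex. Then the closed convex hull of $A$ lies in $\mathcal{N}_{K+C}(A)$, where $C=20640\,N\delta^2$.
\end{theorem}

We refer to the second condition as \emph{bounded geometry}. The condition $\delta\ge1$ is a normalization, since $\delta$-slim triangles are $\delta'$-slim for all $\delta'\ge\delta$.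

\subsection{Building the hull from inside}\label{sec:inside}

Put $A_0=A$ and let $A_{n+1}$ be the union of all geodesic segments with endpoints in $A_n$. The increasing union $\bigcup_n A_n$ is the smallest convex set containing $A$, so we have to bound all $A_n$ at once. By definition $A_1\subseteq\mathcal{N}_K(A)$.

If triangles are $\delta$-slim, then $A_n$ is $2\delta$-quasiconvex for $n\ge1$. Indeed, let $x\in[a,a']$ and $y\in[b,b']$ with $a,a',b,b'\in A_{n-1}$. A point of $[x,y]$ is within $\delta$ of $[x,b]\cup[b,y]$, and a point of $[x,b]$ is within $\delta$ of $[x,a]\cup[a,b]$; the segments $[b,y]$, $[x,a]$, $[a,b]$ lie in $A_n$. Hence $A_n\subseteq\mathcal{N}_{K+2\delta(n-1)}(A)$. In a tree the same argument, with $\delta=0$, shows that $A_1$ is already convex. In Euclidean space $\mathbb{R}^m$, a segment with endpoints within $r$ of $a,a'\in A$ stays within $r$ of $[a,a']$, so $A_n\subseteq\mathcal{N}_{nK}(A)$ for closed $A$; and $A_n$ contains all convex combinations of $n+1$ points of $A$, so $A_m$ is the convex hull by Carath\'eodory's theorem. In both model cases the hull stays near $A$ because the process stops after finitely many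 steps. In general the estimate loses $2\delta$ at each of infinitely many steps, and in a hyperbolic space that is not CAT(0) the losses can add up.

\begin{example}\label{ex:graph}
Let $X$ be the Cayley graph of $\mathbb{Z}$ with respect to $\{\pm1,\pm3\}$, with edges of length $1$. It is proper, has bounded geometry, and has slim triangles because it is quasi-isometric to $\mathbb{R}$ (see Section~\ref{sec:groups}). The vertices $n$ and $n+2$ are at distance $2$, and the geodesics between them pass through $n+1$, $n-1$ or $n+3$. So a convex set containing $\{n,n+2\}$ contains $\{n-1,n+1\}$ and $\{n+1,n+3\}$. By induction, the only convex set containing the $1$-quasiconvex set $\{0,2\}$ is $X$.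
\end{example}

Coarse geometry alone therefore cannot prove Theorem~\ref{thm:hull}; the proof has to combine slimness, which acts at large scales, with the CAT(0) inequality, which holds exactly at all scales. We do not follow the sets $A_n$. We bound the hull from outside, by a sublevel set of a function that is convex far from $A$ and grows with the distance to $A$. Section~\ref{sec:tree} carries out the construction in a tree, where it has no error terms, and explains what is needed in general: a penalty function (Section~\ref{sec:penalty}, where bounded geometry is used) and a sharp distance estimate (Section~\ref{sec:estimate}, where slimness and quasiconvexity are used). Sections~\ref{sec:hull} and~\ref{sec:groups} prove the two theorems.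

\section{CAT(0) spaces and semiconvex functions}\label{sec:background}

We write $B(x,r)$ for the open ball and $\bar B(x,r)$ for the closed ball. A \emph{geodesic} is an isometric embedding $\sigma$ of a compact interval into $X$, so geodesics are parametrized by arc length.

\subsection{CAT(0) spaces}

A geodesic metric space $X$ is \emph{CAT(0)} if, for every geodesic triangle in $X$ and a triangle in the Euclidean plane with the same side lengths, the distance between two points of the first triangle is at most the distance between the corresponding points of the second. We use two textbook consequences.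
\begin{itemize}
\item \emph{Convexity of the metric.} Let $x_t$ and $y_t$ $(0\le t\le1)$ be the points at fraction $t$ of the length along geodesics from $x_0$ to $x_1$ and from $y_0$ to $y_1$. Then $d(x_t,y_t)\le(1-t)\,d(x_0,y_0)+t\,d(x_1,y_1)$.
\item \emph{The CN inequality.} If $m$ is the midpoint of a geodesic from $x$ to $y$, then for all $a\in X$
\begin{equation}\label{eq:CN}
d(a,m)^2\le\tfrac12 d(a,x)^2+\tfrac12 d(a,y)^2-\tfrac14 d(x,y)^2 .
\end{equation}
\end{itemize}
By the first fact, two points $x,y$ are joined by a unique geodesic segment $[x,y]$. The same fact shows that the distance to a nonempty convex set $Z$ is a convex function along geodesics: given $x_0,x_1$ and $\eta>0$, choose $y_i\in Z$ with $d(x_i,y_i)\le d(x_i,Z)+\eta$; then $y_t\in Z$ and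
\[
d(x_t,Z)\le d(x_t,y_t)\le(1-t)\,d(x_0,Z)+t\,d(x_1,Z)+\eta .
\]
Consequently $d(a,\cdot)$ is convex along geodesics for every point $a$, the sets $\mathcal{N}_s(Z)$ are convex for $s\ge0$, and in particular the closure $\mathcal{N}_0(Z)$ of a convex set is convex.

In the Euclidean plane the squared diagonals of a parallelogram add up to the sum of the squared sides. In a CAT(0) space one inequality holds for any four points.

\begin{lemma}[Quadrilateral inequality]\label{lem:quad}
For $x_1,x_2,x_3,x_4$ in a CAT(0) space,
\[
d(x_1,x_3)^2+d(x_2,x_4)^2\le d(x_1,x_2)^2+d(x_2,x_3)^2+d(x_3,x_4)^2+d(x_4,x_1)^2 .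
\]
\end{lemma}

\begin{proof}
Let $m$ be the midpoint of $[x_1,x_3]$. The triangle inequality and $(u+v)^2\le2u^2+2v^2$ give $d(x_2,x_4)^2\le 2d(x_2,m)^2+2d(x_4,m)^2$. By \eqref{eq:CN}, $2d(x_i,m)^2\le d(x_i,x_1)^2+d(x_i,x_3)^2-\frac12 d(x_1,x_3)^2$ for $i=2,4$. Add the two bounds.
\end{proof}

\subsection{$k$-convex functions}

Let $k\in\mathbb{R}$. A real function $f$ defined on the image of a geodesic $\sigma$ is \emph{$k$-convex along $\sigma$} if $t\mapsto f(\sigma(t))-\frac k2t^2$ is convex. Shifting or reversing the parameter changes $t^2$ by an affine function, so this depends only on the segment. A function $f\colon X\to\mathbb{R}$ is \emph{$k$-convex} if it is $k$-convex along every geodesic, and \emph{convex} if it is $0$-convex. For smooth functions on $\mathbb{R}$ the condition reads $f''\ge k$; for negative $k$ it allows concavity, of bounded amount. If $f$ is $k$-convex, $f'$ is $k'$-convex and $\lambda\ge0$, then $f+f'$ is $(k+k')$-convex, $\lambda f$ is $\lambda k$-convex, and $f$ is $k''$-convex for all $k''\le k$.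

\begin{lemma}\label{lem:square}
In a CAT(0) space, $d(a,\cdot)^2$ is $2$-convex for every point $a$.
\end{lemma}

\begin{proof}
Let $\varphi(t)=d(a,\sigma(t))^2-t^2$ and $m=\frac{s+t}2$. Subtracting the identity $m^2=\frac12s^2+\frac12t^2-\frac14(t-s)^2$ from \eqref{eq:CN}, applied to $\sigma(s)$ and $\sigma(t)$, gives $\varphi(m)\le\frac12\varphi(s)+\frac12\varphi(t)$. A continuous midpoint-convex function is convex.
\end{proof}

We need two facts about functions on an interval. First, a supremum of convex functions that is finite everywhere is convex. Second, a function $\varphi$ that is convex on a relatively open neighborhood of each point is convex. To see this, let $t_1<t_2<t_3$ and subdivide $[t_1,t_3]$, with $t_2$ as one of the division points, so finely that any three consecutive division points lie in one such neighborhood. The slopes of the chords over consecutive pieces are then nondecreasing, and the slopes over $[t_1,t_2]$ and $[t_2,t_3]$ are averages of the slopes of the pieces to the left and to the right of $t_2$. So the first is at most the second.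

\subsection{Local suprema}

Both constructions in this paper attach a function $f_p$ to each point $p$, which is well behaved only near $p$, and take at $x$ the supremum over the points $p$ near $x$. The index set moves with $x$, and this can destroy convexity: on $\mathbb{R}$, with $f_p$ the constant $-|p|$, the supremum over $|p-x|<1$ is $-\max(|x|-1,0)$, which has concave corners and is not $k$-convex for any $k$. The remedy is to make sure that indices near the edge of the index set never matter.

\begin{lemma}[Local supremum]\label{lem:localsup}
Let $U$ be an open subset of a metric space $X$, let $r>0$ and $k\in\mathbb{R}$. Suppose that a $k$-convex function $f_p\colon X\to\mathbb{R}$ is given for every $p\in\bigcup_{x\in U}B(x,r)$, and that for all $x\in U$: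
\begin{enumerate}
\item[(a)] $F(x)=\sup\{f_p(x): p\in B(x,r)\}$ is finite;
\item[(b)] $f_p(x)\le f_x(x)$ whenever $\frac34r\le d(p,x)<r$.
\end{enumerate}
Then $F$ is $k$-convex along every geodesic contained in $U$.
\end{lemma}

\begin{proof}
By (b), the supremum defining $F(x)$ is unchanged if $p$ ranges over any set between $B(x,\frac34r)$ and $B(x,r)$. Let $x_0\in U$ and choose $0<\eta\le r/8$ with $B(x_0,\eta)\subseteq U$. For $x\in B(x_0,\eta)$ we have $B(x,\frac34r)\subseteq B(x_0,\frac78r)\subseteq B(x,r)$. So on $B(x_0,\eta)$ the function $F$ is the supremum of the $f_p$ over the fixed index set $B(x_0,\frac78r)$, and it is finite by (a). For a geodesic $\sigma$ in $U$, the function $F(\sigma(t))-\frac k2t^2$ is thus convex near each parameter, hence convex.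
\end{proof}

\section{The construction in a tree}\label{sec:tree}

\subsection{Descending geodesics}\label{sec:descending}

The following notation is used here and in Sections~\ref{sec:estimate} and~\ref{sec:hull}. Let $X$ be a proper CAT(0) space, let $A\subseteq X$ be nonempty, closed and $K$-quasiconvex, and put $\rho(x)=d(x,A)$, a $1$-Lipschitz function. For each $p\in X$ fix a nearest point $a_p\in A$. It exists because $X$ is proper and $A$ is closed; this is the only use of properness in the proof of Theorem~\ref{thm:hull}. Along $[p,a_p]$ the function $\rho$ decreases at unit speed: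
\begin{equation}\label{eq:descend}
\rho(w)=\rho(p)-d(p,w)\qquad\text{for }w\in[p,a_p],
\end{equation}
since $\rho(w)\ge\rho(p)-d(p,w)=d(w,a_p)\ge\rho(w)$. Fix a scale $L>0$ and put $T=3L$. If $\rho(p)\ge T$, let $q_p\in[p,a_p]$ be the point with $d(p,q_p)=T$.

We look for a function that is convex far from $A$ and is comparable to an increasing function of $\rho$. The convex functions at hand are built from distances to points, and $d(\cdot,q_p)$ is a candidate for modeling $\rho$ near $p$. Indeed, with $b=\rho(x)-\rho(p)$ we always have
\[
d(x,q_p)\ge\rho(x)-\rho(q_p)=T+b ,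
\]
with equality at $x=p$. Negative curvature makes this nearly an equality for all $x$ near $p$.

\subsection{The exact case}

Let $X$ be a tree, that is, let all triangles be $0$-slim. Theorem~\ref{thm:hull} needs no new proof in this case, but every feature of the construction except the error terms is visible. Suppose that $\rho(p)>K+T$ and $d(p,x)<L$. Cutting the quadrilateral $p,a_p,a_x,x$ along a diagonal shows that $q_p$ lies on $[p,x]\cup[x,a_x]\cup[a_x,a_p]$. It is not on $[p,x]$, since $d(p,q_p)=T>d(p,x)$. It is not on $[a_x,a_p]$, since $\rho(q_p)=\rho(p)-T>K$. So $q_p\in[x,a_x]$, and \eqref{eq:descend} gives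
\begin{equation}\label{eq:tree}
d(x,q_p)=T+b,\qquad b=\rho(x)-\rho(p).
\end{equation}

To apply Lemma~\ref{lem:localsup} we must normalize the convex functions $d(\cdot,q_p)^2$ so that at $x$ the function attached to $x$ is the largest. Adding constants $c(\rho(p))$ does not work. For levels $s$ and $t=s+b$ we would need $(T+b)^2+c(s)\le T^2+c(t)$ and $(T-b)^2+c(t)\le T^2+c(s)$, and the sum of these inequalities is $2b^2\le0$. With positive factors $\lambda(\rho(p))$ the two conditions read
\[
(1+b/T)^2\le\lambda(t)/\lambda(s)\le(1-b/T)^{-2} .
\]
Letting $b\to0$ forces $(\ln\lambda)'=2/T$, so $\lambda(s)=e^{2s/T}$ up to a constant, and this choice works because $0<1+b/T\le e^{b/T}$ for $|b|<T$. Thus, with $f^0_p=e^{2\rho(p)/T}d(\cdot,q_p)^2$, equation \eqref{eq:tree} gives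
\[
f^0_p(x)=e^{2\rho(p)/T}(T+b)^2\le T^2e^{2\rho(x)/T}=f^0_x(x).
\]
On $U=\{x:\rho(x)>K+4L\}$ this holds for all $p\in B(x,L)$, because such $p$ have $\rho(p)>K+T$. Lemma~\ref{lem:localsup} shows that $F=T^2e^{2\rho/T}$ is convex along geodesics in $U$. It follows that $\mathcal{N}_R(A)$ is convex for $R>K+4L$: a geodesic that leaves $\mathcal{N}_R(A)$ and returns contains a subsegment in $U$ with $\rho=R$ at both ends and $\rho>R$ inside, which the convexity of $F$ forbids.

\subsection{The error and the penalty}\label{sec:budget}

If triangles are only $\delta$-slim, the segments $[p,a_p]$ and $[x,a_x]$ run close to each other instead of merging, and \eqref{eq:tree} becomes $d(x,q_p)^2\le(T+b)^2+E$ with an error $E>0$. Condition (b) of Lemma~\ref{lem:localsup} is then lost, however small $E$ is. To restore it we lower $f^0_p$ away from $p$. By Lemma~\ref{lem:square} the function $d(\cdot,q_p)^2$ has convexity to spare: it stays convex after adding any $(-2)$-convex function $V_p$. Section~\ref{sec:penalty} provides such a $V_p$ with $V_p(p)\ge0$ and $V_p\le\kappa-\kappa\,d(p,\cdot)$, where $\kappa=\frac1{16N}$. At distance at least $\frac34L$ from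 $p$ the penalty is at least $\frac34\kappa L-\kappa$, and (b) holds if this exceeds $E$.

Now $\kappa$ is small and fixed, so we can only win by taking $L$ large, and we need $E$ to grow more slowly than $L$. Slimness alone gives $d(x,q_p)\le T+b+4\delta$. After squaring, the error is at least $8\delta(T+b)>16\delta L$, which exceeds $\frac34\kappa L$ for every $L$ when $\delta\ge1$. Section~\ref{sec:estimate} uses the quadrilateral inequality to replace $4\delta$ by $16\delta^2/L$, and then $E=160\delta^2$ does not depend on $L$.

\section{Semiconvex approximation of Lipschitz functions}\label{sec:penalty}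

The function $-\kappa\,d(p,\cdot)$ cannot itself serve as the penalty. If $v$ is a branch point of a tree and $\sigma$ passes through $v=\sigma(0)$ along two branches that lead away from $p$, then $-d(p,\sigma(t))=-d(p,v)-|t|$ has a concave corner. Such corners occur at every branch point, so modifying the function near $p$ does not help. We need only an approximation up to a bounded additive error, and it exists for every Lipschitz function.

\begin{lemma}\label{lem:penalty}
Let $X$ be a CAT(0) space with bounded geometry as in Theorem~\ref{thm:hull}, and let $\kappa=\frac1{16N}$. For every $1$-Lipschitz function $\psi\colon X\to\mathbb{R}$ there is a $(-2)$-convex function $V\colon X\to\mathbb{R}$ with $\kappa\psi\le V\le\kappa\psi+\kappa$.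
\end{lemma}

The plan is to place a semiconvex bump at every point $y$, at height $\kappa\psi(y)$, and to take the local supremum. A bump at $y$ must decrease away from $y$, while only \emph{nondecreasing} functions of a distance are under control, as the tree shows. So we do not build the bump from $d(y,\cdot)$. We start from the constant $1$ and dig holes at points surrounding $y$; a hole at $c$ is a nondecreasing function of $d(c,\cdot)$. Each hole costs a fixed amount of concavity, and bounded geometry bounds the number of holes.

\begin{proof}
\emph{Holes.} Let $\chi\colon\mathbb{R}\to[0,1]$ be the $C^1$ function with $\chi=0$ on $(-\infty,\frac14]$, with $\chi'(s)=16(s-\frac14)$ on $[\frac14,\frac12]$ and $\chi'(s)=16(\frac34-s)$ on $[\frac12,\frac34]$, and with $\chi=1$ on $[\frac34,\infty)$. These conditions are consistent, because the graph of $\chi'$ is a triangle of base $\frac12$ and height $4$, of area $1$. The function $\chi$ is nondecreasing and $\chi'$ is $16$-Lipschitz, so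
\begin{equation}\label{eq:taylor}
\chi(s+r)\ge\chi(s)+\chi'(s)r-8r^2\qquad\text{for all }s,r\in\mathbb{R}.
\end{equation}
We claim that $\chi(d(c,\cdot))$ is $(-16)$-convex for every $c\in X$. Let $\sigma$ be a geodesic and $\varphi(t)=d(c,\sigma(t))$, a convex $1$-Lipschitz function. At an interior parameter $t_0$ there is a slope $m$ with $|m|\le1$ and $\varphi(t)\ge\varphi(t_0)+m(t-t_0)$ for all $t$. Monotonicity of $\chi$ and \eqref{eq:taylor} give
\[
\chi(\varphi(t))+8t^2\ge\chi(\varphi(t_0))+\chi'(\varphi(t_0))\,m(t-t_0)-8(t-t_0)^2+8t^2 .
\]
The right side is affine in $t$ and equals the left side at $t_0$. So $\chi(\varphi(t))+8t^2$ is the supremum of these affine functions on the open interval, hence convex there, and by continuity convex on the closed interval.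

\emph{Bumps.} For $y\in X$ let $c_1,\dots,c_n$ be a maximal subset of the annulus $\{x:\frac34\le d(y,x)\le1\}$ with pairwise distances at least $\frac14$. Such subsets have at most $N$ elements, so a maximal one exists and $0\le n\le N$. Put
\[
\beta_y(x)=1-\sum_{i=1}^n\bigl(1-\chi(d(c_i,x))\bigr).
\]
Then $\beta_y$ is $(-16N)$-convex and $\beta_y\le1$. We have $\beta_y(y)=1$, because $d(c_i,y)\ge\frac34$ for all $i$. If $x$ lies in the annulus, then $d(c_i,x)<\frac14$ for some $i$ by maximality, the $i$-th term of the sum equals $1$, and $\beta_y(x)\le0$.

\emph{The supremum.} Let $v_y=2\kappa\beta_y+\kappa\psi(y)$. It is $(-2)$-convex, since $2\kappa\cdot16N=2$. The height $2\kappa$ of the bump is chosen larger than the amount $\kappa$ by which $\kappa\psi$ can vary at distance $1$. Define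
\[
V(x)=\sup\{v_y(x): y\in B(x,1)\}-2\kappa .
\]
Taking $y=x$ gives $V(x)\ge\kappa\psi(x)$. For $y\in B(x,1)$ we have $v_y(x)\le2\kappa+\kappa(\psi(x)+1)$, so $V(x)\le\kappa\psi(x)+\kappa$. If $\frac34\le d(y,x)<1$, then
\[
v_y(x)\le\kappa\psi(y)\le\kappa\psi(x)+\kappa<\kappa\psi(x)+2\kappa=v_x(x).
\]
Lemma~\ref{lem:localsup}, with $U=X$, $r=1$ and $k=-2$, shows that $V$ is $(-2)$-convex.
\end{proof}

\begin{example}
For $X=\mathbb{R}$ and $y=0$ we may take the holes at $\pm\frac78$, so that $\beta_0(x)=\chi(|x-\frac78|)+\chi(|x+\frac78|)-1$. This equals $1$ for $|x|\le\frac18$, equals $0$ for $\frac58\le|x|\le\frac98$, and equals $1$ again for $|x|\ge\frac{13}8$. The function $\beta_y$ is a bump only on the unit ball, which is why the supremum has to be local.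
\end{example}

\section{The distance to a point of a descending geodesic}\label{sec:estimate}

We keep the notation of Section~\ref{sec:descending} and prove the replacement for \eqref{eq:tree}.

\begin{lemma}\label{lem:estimate}
Suppose that triangles in $X$ are $\delta$-slim, $\delta>0$, and that $L\ge3\delta$, $T=3L$. Let $\rho(p)>3L+K+3\delta$ and $d(p,x)<L$, and put $b=\rho(x)-\rho(p)$. Then
\[
d(x,q_p)^2\le(T+b)^2+160\delta^2\le T^2e^{2b/T}+160\delta^2 .
\]
\end{lemma}

To reach $q_p$ from $x$ one descends along $[x,a_x]$ and crosses over to $[p,a_p]$. Crossing at the last moment costs $4\delta$. Crossing diagonally, while descending by $L$, costs only about $\delta^2/L$, as for the diagonal of a long thin rectangle; see Figure~\ref{fig:quad}. The choice $T=3L$ leaves a descent of $2L$ to get away from $[p,x]$ and a descent of $L$ for the diagonal.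

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,5) .. controls (0.7,4.4) and (0.9,3.9) .. (0.9,3.2) -- (0.9,1.7) .. controls (0.9,1) and (0.6,0.5) .. (0,0);
\draw (2.6,5.5) .. controls (1.8,4.6) and (1.7,3.9) .. (1.7,3.2) -- (1.7,1.7) .. controls (1.7,1) and (2.0,0.5) .. (2.6,0);
\draw (0,5) .. controls (1.0,4.7) and (1.6,4.8) .. (2.6,5.5);
\draw (0,0) .. controls (1.0,0.45) and (1.6,0.45) .. (2.6,0);
\draw (0.9,3.2) -- (1.7,3.2);
\draw (0.9,1.7) -- (1.7,1.7);
\draw[very thick] (1.7,3.2) -- (0.9,1.7);
\draw[dashed] (0.9,3.2) -- (1.7,1.7);
\draw[dotted] (2.3,3.2) -- (3.3,3.2) node[right] {$\rho=\rho(p)-2L$};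
\draw[dotted] (2.3,1.7) -- (3.3,1.7) node[right] {$\rho=\rho(p)-3L$};
\fill (0,5) circle (1.5pt) node[left] {$p$};
\fill (2.6,5.5) circle (1.5pt) node[right] {$x$};
\fill (0.9,3.2) circle (1.5pt) node[left] {$z$};
\fill (1.7,3.2) circle (1.5pt) node[right] {$z'$};
\fill (0.9,1.7) circle (1.5pt) node[left] {$q=q_p$};
\fill (1.7,1.7) circle (1.5pt) node[right] {$q'$};
\fill (0,0) circle (1.5pt) node[left] {$a_p$};
\fill (2.6,0) circle (1.5pt) node[right] {$a_x$};
\end{tikzpicture}
\caption{Geodesics from nearby points $p$ and $x$ to nearest points $a_p,a_x$ of $A$, where $\rho$ is the distance to $A$. The quadrilateral $z,z',q',q$ has two sides of length $L$ and two of length at most $4\delta$. The dashed diagonal has length at least $L$, so the thick diagonal has length at most $\sqrt{L^2+32\delta^2}$.}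
\label{fig:quad}
\end{figure}

\begin{proof}
Since $\rho$ is $1$-Lipschitz, $|b|<L$. Let $z,q\in[p,a_p]$ and $z',q'\in[x,a_x]$ be the points with
\[
\rho(z)=\rho(z')=\rho(p)-2L,\qquad\rho(q)=\rho(q')=\rho(p)-3L .
\]
They exist and are unique by \eqref{eq:descend}, because both levels are positive and less than $\rho(p)-L<\min(\rho(p),\rho(x))$. Again by \eqref{eq:descend}, $q=q_p$, $d(z,q)=d(z',q')=L$ and $d(x,z')=2L+b$.

\emph{Step 1: $d(z,z')\le4\delta$ and $d(q,q')\le4\delta$.} Let $u$ be $z$ or $q$, and let $u'$ be the point of $[x,a_x]$ at the same level. In the triangle $p,a_p,x$, the point $u$ is within $\delta$ of a point of $[p,x]\cup[x,a_p]$. In the triangle $x,a_p,a_x$, a point of $[x,a_p]$ is within $\delta$ of a point of $[x,a_x]\cup[a_x,a_p]$. So there is $y\in[p,x]\cup[x,a_x]\cup[a_x,a_p]$ with $d(u,y)\le2\delta$, and then $|\rho(y)-\rho(u)|\le2\delta$.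
\begin{itemize}
\item If $y\in[p,x]$, then $d(p,y)<L$, so $\rho(y)>\rho(p)-L$. But $\rho(y)\le\rho(p)-2L+2\delta<\rho(p)-L$, since $L>2\delta$. This case does not occur.
\item If $y\in[a_x,a_p]$, then $\rho(y)\le K$ by quasiconvexity of $A$. But $\rho(y)\ge\rho(p)-3L-2\delta>K$. This case does not occur.
\end{itemize}
Hence $y\in[x,a_x]$. By \eqref{eq:descend}, $d(y,u')=|\rho(y)-\rho(u')|=|\rho(y)-\rho(u)|\le2\delta$, and so $d(u,u')\le4\delta$.

\emph{Step 2: the diagonal.} We have $d(z,q')\ge\rho(z)-\rho(q')=L$. Lemma~\ref{lem:quad} for the points $z,z',q',q$ in this order gives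
\[
d(z',q)^2\le 2L^2+2(4\delta)^2-d(z,q')^2\le L^2+32\delta^2\le\bigl(L+16\delta^2/L\bigr)^2 .
\]

\emph{Step 3: squaring.} By the triangle inequality through $z'$, $d(x,q)\le T+b+16\delta^2/L$. Since $0<T+b<4L$ and $\delta^2/L^2\le\frac19$,
\[
d(x,q)^2\le(T+b)^2+\frac{32\delta^2(T+b)}{L}+\frac{256\,\delta^4}{L^2}\le(T+b)^2+128\delta^2+\frac{256}{9}\delta^2 ,
\]
and $128+\frac{256}9<160$. The second inequality of the lemma follows from $0<1+b/T\le e^{b/T}$.
\end{proof}

\begin{remark}
Slimness enters the proof of Theorem~\ref{thm:hull} only through Step~1, and the estimate fails without it. In the Euclidean plane with $A=\{0\}$, take $p=(r,0)$ and $x=(r,s)$ with $0<s<L$. Then $d(x,q_p)^2=T^2+s^2$, while $b=\sqrt{r^2+s^2}-r\to0$ as $r\to\infty$. The error tends to $s^2$, which can be of order $L^2$.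
\end{remark}

\section{Convex hulls of quasiconvex sets}\label{sec:hull}

\begin{proof}[Proof of Theorem~\ref{thm:hull}]
We use the notation of Section~\ref{sec:descending}, and we choose $L$ so that the penalty at distance $\frac34L$ exceeds the error of Lemma~\ref{lem:estimate}. Put
\[
\kappa=\frac1{16N},\qquad L=\frac{215\,\delta^2}{\kappa}=3440N\delta^2,\qquad T=3L .
\]
Since $\delta\ge1$ and $\kappa\le\frac1{16}$, we have $L\ge3440\,\delta$ and
\begin{equation}\label{eq:budget}
\tfrac34\kappa L=161.25\,\delta^2\ge160\delta^2+\kappa .
\end{equation}

\emph{The function $F$.} For $p$ with $\rho(p)>3L+K+3\delta$, let $V_p$ be the function given by Lemma~\ref{lem:penalty} for $\psi=-d(p,\cdot)$, so that $V_p(p)\ge0$ and $V_p\le\kappa-\kappa\,d(p,\cdot)$. Put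
\[
f_p=e^{2\rho(p)/T}\bigl(d(\cdot,q_p)^2+V_p\bigr).
\]
The sum of a $2$-convex and a $(-2)$-convex function is convex, so $f_p$ is convex on $X$. Let $R_0=4L+K+3\delta$ and let $U$ be the open set $\{x:\rho(x)>R_0\}$. If $x\in U$ and $p\in B(x,L)$, then $\rho(p)>R_0-L=3L+K+3\delta$. So $f_p$ is defined, and Lemma~\ref{lem:estimate} gives
\begin{equation}\label{eq:upper}
f_p(x)\le T^2e^{2\rho(x)/T}+e^{2\rho(p)/T}\bigl(160\delta^2+\kappa-\kappa\,d(p,x)\bigr).
\end{equation}
Since $d(x,q_x)=T$ and $V_x(x)\ge0$,
\begin{equation}\label{eq:lower}
f_x(x)\ge T^2e^{2\rho(x)/T}.
\end{equation}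
For $x\in U$ define $F(x)=\sup\{f_p(x):p\in B(x,L)\}$.

\emph{$F$ is comparable to $e^{2\rho/T}$.} We claim that on $U$
\begin{equation}\label{eq:compare}
T^2e^{2\rho/T}\le F\le2T^2e^{2\rho/T}.
\end{equation}
The lower bound is \eqref{eq:lower}. For the upper bound let $p\in B(x,L)$. Then $\rho(p)\le\rho(x)+L$, so $e^{2\rho(p)/T}\le e^{2/3}e^{2\rho(x)/T}\le2e^{2\rho(x)/T}$. By \eqref{eq:budget}, the last term of \eqref{eq:upper} is at most $2e^{2\rho(x)/T}\cdot\frac34\kappa L$, and $\frac32\kappa L\le L\le T^2$.

\emph{$F$ is convex along geodesics in $U$.} If $\frac34L\le d(p,x)<L$, then the last term of \eqref{eq:upper} is at most $0$ by \eqref{eq:budget}, so $f_p(x)\le T^2e^{2\rho(x)/T}\le f_x(x)$ by \eqref{eq:lower}. Also $F$ is finite by \eqref{eq:compare}. Lemma~\ref{lem:localsup} applies with $r=L$ and $k=0$.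

\emph{A convex set containing $A$.} The function $F$ is defined only on $U$, so we fill in its sublevel set with a neighborhood of $A$. The level is chosen so high that the set $\{\rho=R\}$, across which a geodesic leaves this neighborhood, lies in the sublevel set. Let $R=R_0+1$, $\Lambda=2T^2e^{2R/T}$, and
\[
Y=\mathcal{N}_R(A)\cup\{x\in U:F(x)\le\Lambda\}.
\]
Let $\sigma\colon[0,\ell]\to X$ be a geodesic with endpoints in $Y$, and let $t_0\in[0,\ell]$. If $\rho(\sigma(t_0))\le R$, then $\sigma(t_0)\in Y$. Otherwise let $[s,s']$ be the closure of the component of $t_0$ in the relatively open set $\{t\in[0,\ell]:\rho(\sigma(t))>R\}$. On $[s,s']$ we have $\rho\circ\sigma\ge R>R_0$, so this part of $\sigma$ lies in $U$ and $F\circ\sigma$ is convex on $[s,s']$. Let $t$ be $s$ or $s'$. If $\rho(\sigma(t))=R$, then $F(\sigma(t))\le\Lambda$ by \eqref{eq:compare}. If $\rho(\sigma(t))>R$, then $t\in\{0,\ell\}$, since otherwise the component would extend beyond $t$; then $\sigma(t)\in Y\setminus\mathcal{N}_R(A)$, and again $F(\sigma(t))\le\Lambda$. By convexity $F(\sigma(t_0))\le\Lambda$, so $\sigma(t_0)\in Y$. Thus $Y$ is convex.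

\emph{$Y$ is close to $A$.} If $x\in U$ and $F(x)\le\Lambda$, then \eqref{eq:compare} gives $e^{2\rho(x)/T}\le2e^{2R/T}$, that is, $\rho(x)\le R+\frac T2\ln2$. Since $\ln2<1$ and $3\delta+1\le\frac12L$,
\[
R+\tfrac T2\ln2\le K+4L+3\delta+1+\tfrac32L\le K+6L=K+20640N\delta^2 .
\]
So $Y\subseteq\mathcal{N}_{K+C}(A)$, which is closed. The closure of $Y$ is a closed convex set that contains $A$ and lies in $\mathcal{N}_{K+C}(A)$, and it contains the closed convex hull of $A$.
\end{proof}

\section{Cores for quasiconvex subgroups}\label{sec:groups}

Throughout this section $G$, $X$, $H$ are as in Theorem~\ref{thm:cores}, $D$ is a compact set with $GD=X$, and $d_G$ is the word metric of a fixed finite generating set. We verify the hypotheses of Theorem~\ref{thm:hull} and translate quasiconvexity from $G$ to $X$.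

A map $\phi$ between metric spaces is a \emph{quasi-isometry} if there are $\lambda\ge1$, $\epsilon\ge0$ with $\lambda^{-1}d(y,y')-\epsilon\le d(\phi(y),\phi(y'))\le\lambda d(y,y')+\epsilon$ for all $y,y'$, and every point of the target lies within bounded distance of the image. We use three textbook facts.
\begin{itemize}
\item \emph{\v{S}varc--Milnor lemma.} If $G$ acts properly and cocompactly by isometries on a proper geodesic space $X$, then $g\mapsto gx$ is a quasi-isometry $(G,d_G)\to X$ for every $x\in X$.
\item \emph{Invariance of hyperbolicity.} If two geodesic spaces are quasi-isometric and triangles in one are $\delta$-slim for some $\delta$, then triangles in the other are $\delta'$-slim for some $\delta'$.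
\item \emph{Morse lemma.} For $\delta,\lambda,\epsilon$ there is $M$ with the following property. If $y_0,\dots,y_n$ are points of a geodesic space with $\delta$-slim triangles and $\lambda^{-1}|i-j|-\epsilon\le d(y_i,y_j)\le\lambda|i-j|+\epsilon$ for all $i,j$, then $\{y_0,\dots,y_n\}$ and any geodesic segment from $y_0$ to $y_n$ lie in the $M$-neighborhoods of each other.
\end{itemize}

\begin{lemma}\label{lem:finite}
For every compact $E\subseteq X$ there is $\eta>0$ such that $E_\eta=\{x:d(x,E)<\eta\}$ meets $gE_\eta$ for only finitely many $g\in G$.
\end{lemma}

\begin{proof}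
Otherwise there are distinct $g_n\in G$ and points $x_n$ such that $d(x_n,E)\to0$ and $d(g_nx_n,E)\to0$. After passing to a subsequence, $x_n\to x\in E$ and $g_nx_n\to y\in E$. Then $d(g_nx,y)\le d(x,x_n)+d(g_nx_n,y)\to0$. Suppose first that some ball $B(x,r)$ meets only finitely many of its translates. For a fixed large $m$ and all $n\ge m$ we have $d(g_m^{-1}g_nx,x)=d(g_nx,g_mx)<r$, so the ball meets its translates by the infinitely many elements $g_m^{-1}g_n$, a contradiction. Suppose instead that compact sets meet only finitely many of their translates. The compact set $\{x,y\}\cup\{g_nx:n\ge1\}$ meets its translate by every $g_n$, a contradiction.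
\end{proof}

\begin{lemma}\label{lem:space}
The space $X$ satisfies the hypotheses of Theorem~\ref{thm:hull} for some $\delta\ge1$ and $N\ge1$. For $x\in X$, every bounded set contains $gx$ for only finitely many $g\in G$; in particular $Hx$ is closed, and every point of $X$ has a nearest point in $Hx$.
\end{lemma}

\begin{proof}
\emph{Properness.} Take $\eta$ as in Lemma~\ref{lem:finite} for $E=D$. For $x\in D$, the ball $B(x,\eta)\subseteq D_\eta$ is covered by the translates $gD$ that meet $D_\eta$, and these are finitely many compact sets. So $\bar B(x,\eta/2)$ is compact, and by translation all closed balls of radius $\eta/2$ are compact. Suppose that $\bar B(x,r)$ is compact, and cover it by finitely many balls $B(y_i,\eta/4)$. A point of $\bar B(x,r+\eta/4)$ is within $\eta/4$ of a point of $\bar B(x,r)$ on the geodesic to $x$, so it lies in some $\bar B(y_i,\eta/2)$. Hence $\bar B(x,r+\eta/4)$ is compact, and by induction all closed balls are compact.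

\emph{Orbits.} A bounded set lies in a closed ball $\bar B$. If $gx\in\bar B$, then the compact set $E=\bar B\cup\{x\}$ meets $gE$, which happens for finitely many $g$ by Lemma~\ref{lem:finite}.

\emph{Slimness.} The Cayley graph is quasi-isometric to $(G,d_G)$, hence to $X$ by the \v{S}varc--Milnor lemma, and hyperbolicity is invariant. We may increase $\delta$ so that $\delta\ge1$.

\emph{Bounded geometry.} Every closed unit ball is a translate of one centered in $D$, which lies in $\mathcal{N}_1(D)$. This set is closed and bounded, hence compact. Cover it by $N$ open balls of radius $\frac18$; each of them contains at most one point of a set with pairwise distances at least $\frac14$.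
\end{proof}

\begin{lemma}\label{lem:translate}
Let $x\in X$. Then $H$ is quasiconvex in $G$ if and only if $Hx$ is $K$-quasiconvex in $X$ for some $K$.
\end{lemma}

\begin{proof}
Let $\lambda,\epsilon$ be constants for the quasi-isometry $g\mapsto gx$, and let $M$ be the Morse constant for $\delta,\lambda,\epsilon$. Let $h=g_0,g_1,\dots,g_n=h'$ be the vertices of a geodesic of the Cayley graph with $h,h'\in H$. Since $d_G(g_i,g_j)=|i-j|$, the Morse lemma applies to the points $g_ix$ and the segment $[hx,h'x]$.

Let $H$ be quasiconvex with constant $\mu$. A point of $[hx,h'x]$ is within $M$ of some $g_ix$, and there is $h''\in H$ with $d_G(g_i,h'')\le\mu$, so $d(g_ix,h''x)\le\lambda\mu+\epsilon$. Thus $Hx$ is $(M+\lambda\mu+\epsilon)$-quasiconvex. Conversely, let $Hx$ be $K$-quasiconvex. Each $g_ix$ is within $M$ of a point of $[hx,h'x]$, which is within $K$ of some $h''x$ with $h''\in H$. So $d_G(g_i,h'')\le\lambda(M+K+\epsilon)$.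
\end{proof}

The second condition does not mention the generating set, so quasiconvexity of $H$ does not depend on it.

\begin{lemma}\label{lem:cocompact}
Let $Z\subseteq X$ be nonempty, closed and $H$-invariant, and let $x\in X$. Then $H$ acts cocompactly on $Z$ if and only if $Z\subseteq\mathcal{N}_r(Hx)$ for some $r$.
\end{lemma}

\begin{proof}
If $Z=HE$ with $E$ compact, take $r=\max_{y\in E}d(y,x)$. Conversely, if $Z\subseteq\mathcal{N}_r(Hx)$ and $z\in Z$, choose $h\in H$ with $d(z,hx)\le r$. Then $h^{-1}z$ lies in $Z\cap\bar B(x,r)$, which is compact because $Z$ is closed and $X$ is proper.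
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cores}]
(1)$\Rightarrow$(3). Let $x\in X$. By Lemmas~\ref{lem:space} and~\ref{lem:translate}, the orbit $Hx$ is closed and $K$-quasiconvex for some $K$, and Theorem~\ref{thm:hull} applies: the closed convex hull $Z$ of $Hx$ lies in $\mathcal{N}_{K+C}(Hx)$. The set $Z$ is nonempty, closed and convex. It is $H$-invariant because $H$ permutes the closed convex sets containing $Hx$. By Lemma~\ref{lem:cocompact}, $H$ acts cocompactly on $Z$.

(3)$\Rightarrow$(4). Fix $x\in X$ and let $Z$ be the closed convex hull of $Hx$. By (3) and Lemma~\ref{lem:cocompact}, $Z\subseteq\mathcal{N}_r(Hx)$ for some $r$. Given a compact set $Q$, choose $s\ge0$ with $Q\subseteq\mathcal{N}_s(Z)$. The set $\mathcal{N}_s(Z)$ is nonempty, closed, $H$-invariant and convex (Section~\ref{sec:background}), and it lies in $\mathcal{N}_{r+s}(Hx)$. By Lemma~\ref{lem:cocompact} it is a core.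

(4)$\Rightarrow$(2). Take $Q$ to be a point.

(2)$\Rightarrow$(1). Let $Y=HE$ be a core, with $E\subseteq Y$ compact, and fix $y\in E$. A geodesic with endpoints in $Hy$ lies in the convex set $Y$, and every point of $Y=HE$ is within $\operatorname{diam}E$ of $Hy$. So $Hy$ is quasiconvex in $X$, and $H$ is quasiconvex in $G$ by Lemma~\ref{lem:translate}.
\end{proof}

\begin{remark}
Hyperbolicity of $G$ is used twice: in Theorem~\ref{thm:hull} and in Lemma~\ref{lem:translate}. Without it the implication (2)$\Rightarrow$(1) fails. For $\mathbb{Z}^2$ acting on the Euclidean plane by translations, the subgroup $H$ generated by $(1,1)$ has the diagonal line as a core. With the standard generators, however, a geodesic of the Cayley graph from $(0,0)$ to $(n,n)$ passes through $(n,0)$, and $d_G((n,0),(m,m))=|n-m|+|m|\ge n$ for all $m$.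
\end{remark}

\begin{thebibliography}{9}

\bibitem{cores}
\emph{Cores for quasiconvex actions},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2015-143-07/\allowbreak S0002-9939-2015-12297-6/\allowbreak S0002-9939-2015-12297-6.pdf}

\end{thebibliography}
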